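# Four squares with $w+x+y-z$ a square

## Sums of three squares, $b$-quadruples, good quadruples

Here $\mathbb N=\{0,1,2,\dots\}$, and a square is an integer of the form $m^2$ with $m\in\mathbb Z$; so $0$ is a square. One textbook theorem is used.

**Theorem (Gauss–Legendre).** An integer $N\ge 0$ is a sum of three squares if and only if $N$ is not of the form $4^a(8l+7)$ with $a,l\ge 0$.

Call the numbers $4^a(8l+7)$ *forbidden*. For example $7,15,28,60,112$ are forbidden, while $11=9+1+1$ and $27=25+1+1=9+9+9$ are not. We shall use the following easy remarks.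

- An odd forbidden number is $\equiv 7\pmod 8$, and an even one is divisible by $4$. So $N\equiv 1,2\pmod 4$ and $N\equiv 3\pmod 8$ are never forbidden.
- $N$ and $4N$ are forbidden together. So are $N$ and $9N$, because $9\equiv1\pmod 8$.
- Squares are $0,1,4$ modulo $8$. Hence if $N\equiv 3\pmod 8$ is a sum of three squares, all three are odd.
- If $4\mid p^2+q^2+r^2$, then $p,q,r$ are all even, since squares are $0,1$ modulo $4$.

**Definition 1 (the inequalities).** For $w\in\mathbb Z$ and $x,y,z\in\mathbb N$ we consider the conditions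
$$|w|\le x,\qquad y\le x,\qquad y\le z<x+y. \tag{1}$$
Example: $(w,x,y,z)=(-1,2,1,1)$ satisfies (1). The tuple $(1,1,1,2)$ does not, because $z=2$ is not smaller than $x+y=2$.

**Definition 2 ($b$-quadruples).** Let $n\ge1$ and $b\ge0$ be integers. A *$b$-quadruple* of $n$ is a multiset $\{a_1,a_2,a_3,a_4\}$ of integers with
$$a_1+a_2+a_3+a_4=b,\qquad a_1^2+a_2^2+a_3^2+a_4^2=n .$$
It is *good* if its elements can be named $w,x,y,-z$ with $x,y,z\ge0$ and (1); otherwise it is *bad*. When we write $\{A,B,-C,-D\}$ we mean that the elements are $A,B,-C,-D$.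

Example: $n=7$, $b=1$. The quadruple $\{2,1,-1,-1\}$ is good, with $(w,x,y,z)=(-1,2,1,1)$. The quadruple $\{1,1,1,-2\}$ is bad: the only element $\le 0$ is $-2$, so $z=2$ and $w=x=y=1$, and $z<x+y$ fails. Note that always $b\equiv n\pmod 2$, because $a\equiv a^2\pmod 2$.

Now the question. Lagrange's theorem writes $n$ as a sum of four squares. Can we also impose the chain of inequalities (1) and, on top, make the linear form $w+x+y-z$ a square? This is a conjecture of Z.-W. Sun (May 2016), whose source is "A Talk Given At Zhejiang Univ. (April 29, 2016)", http://maths.nju.edu.cn/~zwsun/RefineFourSquareTh.pdf. It is true.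

**Theorem A.** Every positive integer $n$ can be written as $n=w^2+x^2+y^2+z^2$ with $w\in\mathbb Z$, $x,y,z\in\mathbb N$, $|w|\le x$, $y\le x$, $y\le z$, $z<x+y$, such that $w+x+y-z$ is a square.

Equivalently: every $n\ge1$ has a good $b$-quadruple for some square $b$. If $(w,x,y,z)$ works for $n$, then $4(w,x,y,z)$ works for $16n$, since (1) is homogeneous and $4m^2=(2m)^2$. So it suffices to treat $n$ with $16\nmid n$.

## The integers $1$ to $7$, and a trap at $7$

Here are solutions, with the value of $w+x+y-z$.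

- $n=1$: $(0,1,0,0)$, value $1$.
- $n=2$: $(-1,1,0,0)$, value $0$.
- $n=3$: $(0,1,1,1)$, value $1$.
- $n=4$: $(-1,1,1,1)$, value $0$.
- $n=5$: $(0,2,0,1)$, value $1$.
- $n=6$: $(-1,2,0,1)$, value $0$.
- $n=7$: $(-1,2,1,1)$, value $1$.

The last case is instructive. If we insist on $b=1$ and happen to find $\{1,1,1,-2\}$ first, we are stuck, although the good quadruple $\{2,1,-1,-1\}$ exists. We need a way to pass from one quadruple to another with the same $b$ and the same $n$. Note that the second one keeps one element $1$ of the first and negates the other three, $1,1,-2$, whose sum is $0$. This move will be generalized below.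

## Building quadruples and recognizing the good ones

**Lemma 1.** (i) Let $n,b$ be odd with $N=4n-b^2>0$. Then $N\equiv 3\pmod 8$, so $N=p^2+q^2+r^2$ with $p,q,r$ odd. If the signs are chosen so that $b+p+q+r\equiv0\pmod4$ (which is possible), then
$$\tfrac{b+p+q+r}4,\quad \tfrac{b+p-q-r}4,\quad \tfrac{b-p+q-r}4,\quad \tfrac{b-p-q+r}4 \tag{2}$$
form a $b$-quadruple of $n$.

(ii) Let $n$ be even, $b=2b'$ and $n-b'^2=f^2+g^2+h^2$. Then, for any signs of $f,g,h$,
$$\tfrac{b'+f+g+h}2,\quad \tfrac{b'+f-g-h}2,\quad \tfrac{b'-f+g-h}2,\quad \tfrac{b'-f-g+h}2 \tag{3}$$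
form a $b$-quadruple of $n$.

(iii) Conversely, given a $b$-quadruple of $n$, put $p=a_1+a_2-a_3-a_4$, $q=a_1-a_2+a_3-a_4$, $r=a_1-a_2-a_3+a_4$. Then $p^2+q^2+r^2=4n-b^2$ and the elements are the numbers (2). If $n$ and $b$ are even, $p,q,r$ are even and $f=p/2$, $g=q/2$, $h=r/2$ give (3).

*Proof.* (i) $4n\equiv4$ and $b^2\equiv1\pmod 8$, so $N\equiv3\pmod 8$, and the remarks above give odd $p,q,r$. The number $b+p+q+r$ is even, and replacing $r$ by $-r$ changes it by $2r\equiv2\pmod4$, so the signs can be chosen. The four numbers differ by integers such as $\frac{q+r}2$, so all are integers. Their sum is $b$. The sum of their squares is $\frac{4(b^2+p^2+q^2+r^2)}{16}=\frac{4n}{4}=n$, as the mixed terms cancel. (ii) The sums are computed in the same way, and $b'+f+g+h\equiv b'^2+f^2+g^2+h^2= n\equiv0\pmod2$; changing signs does not change parities. (iii) $b+p+q+r=4a_1$, and similarly for the others. The identity $b^2+p^2+q^2+r^2=4\sum a_i^2$ follows by expanding. Finally $p\equiv q\equiv r\equiv b\pmod2$.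 $\square$

Relabeling the $a_i$ permutes $p,q,r$ and changes some of their signs, so the multiset $\{|p|,|q|,|r|\}$ depends only on the quadruple.

**Lemma 2.** Let $b\ge1$.

(G1) A $b$-quadruple $\{A,B,-C,-D\}$ with $A\ge B\ge0$, $C\ge D\ge0$ and $B\le C$ is good.

(G2) If $b^2\le n$, a $b$-quadruple $\{A,B,C,-D\}$ with $A\ge B\ge C\ge0$, $D\ge0$ and $C<b$ is good.

If $b^2\le n$, every bad $b$-quadruple has one of three shapes:

- $T^+$: $\{A,B,C,-D\}$ with $A,B,C\ge b$. Then $D=A+B+C-b\ge2b$ and $n\ge7b^2$.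
- $T^-$: $\{A,-B,-C,-D\}$ with $B,C,D>0$. Then $A=b+B+C+D>b$.
- $X$: $\{A,B,-C,-D\}$ with $A\ge B>C\ge D>0$. Then $A,B,C,D\in[D,D+b)$ and
$$A^2+B^2<(D+b)^2+C^2 . \tag{4}$$

*Proof.* (G1) Take $(w,x,y,z)=(-D,A,B,C)$. From $A+B=C+D+b$ we get $2D\le C+D<A+B\le2A$, so $|w|\le x$. Next $B\le A$ and $B\le C$ are given. Finally $C<A+B$.

(G2) Here $D=A+B+C-b$. First, $A+B\ge b$: if $A+B<b$, then $0\le D<C$, so
$$n<A^2+B^2+2C^2\le A^2+3B^2\le (A+B)^2<b^2,$$
a contradiction. If $B<b$, take $(w,x,y,z)=(B,A,C,D)$: we have $D-C=A+B-b\ge0$ and $A+C-D=b-B>0$, and the rest is clear. If $B\ge b$, take $(C,A,B,D)$: we have $D-B=A+C-b\ge0$ and $A+B-D=b-C>0$.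

*Shapes.* Count the elements that are $\ge0$. If all four are, then $n=\sum a_i^2\le(\sum a_i)^2=b^2$; so $n=b^2$, all products $a_ia_j$ vanish, and the quadruple is $\{b,0,0,0\}$, which is good by G2. If exactly three are, G2 applies unless the smallest of them is $\ge b$, and this is $T^+$; then $n\ge3b^2+4b^2$. If exactly two are, G1 applies unless $B>C$, and this is $X$. If exactly one is, we have $T^-$. If none is, the sum is negative, which is impossible.

In shape $X$, $A=C+D+b-B<D+b$, and $D\le C<B\le A$, so all four lie in $[D,D+b)$. For (4), both $A+B$ and $(D+b)+C$ are equal to $C+D+b$, and $0\le A-B=2A-(A+B)<2(D+b)-(A+B)=(D+b)-C$. Since $A^2+B^2=\frac12\big((A+B)^2+(A-B)^2\big)$, (4) follows. $\square$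

So the shape of a bad quadruple is read off from the number of elements $\ge0$: three mean $T^+$, two mean $X$, one means $T^-$, and four never happens. Examples: $\{1,1,1,-2\}$ is $T^+$ ($b=1$, $n=7$); $\{9,-1,-3,-4\}$ is $T^-$ ($b=1$, $n=107$); $\{14,13,-9,-9\}$ is $X$ ($b=9$, $n=527$).

## Reflections, and how far $b=1$ goes

**Definition 3 (admissible elements and reflections).** An element $a_i$ of a $b$-quadruple (or its index) is *admissible* if $a_i\equiv b\pmod3$. Then the reflection $R_i$ keeps $a_i$ and replaces each other $a_j$ by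
$$\tfrac23(b-a_i)-a_j . \tag{5}$$
The other three numbers have mean $\mu=\frac{b-a_i}3\in\mathbb Z$, and (5) is $2\mu-a_j$: they are reflected about their mean. This preserves their sum and the sum of their squares. So the result is again a $b$-quadruple of $n$, and $a_i$ is still admissible in it.

Example: in $\{1,1,1,-2\}$ with $b=1$, reflecting at an element $1$ has $\mu=0$ and gives $\{1,-1,-1,2\}$, the good quadruple of $7$.

**Lemma 3.** If $n-b^2\equiv2\pmod3$, exactly two elements of any $b$-quadruple are admissible. If $n-b^2\equiv0\pmod 3$, exactly one or all four are. If $n-b^2\equiv1\pmod 3$, none is.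

*Proof.* Put $r_i=a_i-b$. Then $\sum r_i=-3b\equiv0$ and $\sum r_i^2=n-2b^2+4b^2=n+2b^2\equiv n-b^2\pmod3$. A nonzero square is $1$ modulo $3$, so the number of $r_i\not\equiv0$ is $\equiv n-b^2\pmod3$; and it is not $1$, since $\sum r_i\equiv0$. So it is $2$, or $0$ or $3$, or $4$, in the three cases. $\square$

**Lemma 4 (reflecting $T^\pm$).** Let $b\ge1$ and $b^2\le n$.

(+) In a $T^+$, let $a$ be an admissible positive element, $e\ge f$ the other positive elements, $c=\frac{a-b}3\ge0$. If $R_a$ gives a bad quadruple, it has shape $X$ and $e-b<c<f$.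

(−) In a $T^-$, let $-x$ be an admissible negative element, $-y,-y'$ the others with $y\ge y'$, $c=\frac{b+x}3$. If $R_{-x}$ gives a bad quadruple, it has shape $X$ and $y<c<y'+b$.

*Proof.* (+) The fourth element is $-(a+e+f-b)=-(3c+e+f)$ and (5) sends $a_j$ to $-2c-a_j$. The result is $\{a,\ e+f+c,\ -(e+2c),\ -(f+2c)\}$, with two positive and two negative elements. If it is bad, it is $X$, so both positive elements exceed $e+2c$. From $a=b+3c>e+2c$ we get $c>e-b$, and from $e+f+c>e+2c$ we get $c<f$.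

(−) Here $A=b+x+y+y'=3c+y+y'$, and (5) sends $a_j$ to $2c-a_j$. The result is $\{y+2c,\ y'+2c,\ -x,\ -(c+y+y')\}$ with $x=3c-b$. If it is bad, it is $X$, so $y'+2c>3c-b$ and $y'+2c>c+y+y'$. $\square$

**Corollary 5.** (a) In a $T^+$ with $b^2\le n$, if the smallest positive element is admissible, the reflection at it is good. (b) If $b=1$, every reflection in Lemma 4 is good.

*Proof.* (a) Otherwise, with $a\le e$, $e-b<\frac{a-b}3\le\frac{e-b}3$, so $e<b$, contradicting $T^+$. (b) No integer $c$ satisfies $e-1<c<f\le e$, and none satisfies $y<c<y'+1\le y+1$. $\square$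

The first thing to try for odd $n$ is therefore $b=1$. Shape $X$ is impossible there, since $A,B,C,D\in[D,D+1)$ would all be equal. This settles many $n$.

**Proposition 6.** If $n$ is odd and $3\mid n$ or $n\equiv7\pmod9$, then $n$ has a good $1$-quadruple.

*Proof.* If $3\mid n$, take any $1$-quadruple from Lemma 1(i); as $n-1\equiv2\pmod3$, it has two admissible elements. If $n\equiv7\pmod9$, then $9\mid4n-1$ and $N_0=\frac{4n-1}9\equiv3\pmod8$ is a sum of three odd squares. Use three times these numbers as $p,q,r$ in (2): each element $a$ satisfies $4a\equiv b\pmod 3$, so $a\equiv b$, and all four are admissible. In either case at least two elements are admissible. If the quadruple is bad, it is $T^+$ or $T^-$, three of its elements have the same sign, and one of these three is admissible. By Corollary 5(b) the reflection at it is good. $\square$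

Where does this stop? If $n\equiv2\pmod3$ and $b=1$, then $n-b^2\equiv1\pmod 3$ and there is nothing to reflect at. This is a real obstruction, as $n=107$ shows. Here $4n-1=427$, and a representation $p\ge q\ge r$ by odd squares has $13\le p\le19$. We have $427-19^2=66=2\cdot3\cdot11$, $427-17^2=138=2\cdot3\cdot23$ and $427-13^2=258=2\cdot3\cdot43$, which are not sums of two squares, since $3$ divides each of them exactly once. And $427-15^2=202=11^2+9^2$ is the only way to write $202$. So $(15,11,9)$ is the only choice, and it gives the only $1$-quadruple $\{9,-1,-3,-4\}$, a $T^-$. Thus $107$ has no good $1$-quadruple at all, and $b$ must change. With $b=9$ we find $(w,x,y,z)=(3,8,3,5)$: $9+64+9+25=107$ and $3+8+3-5=9$.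

The way forward is to let $b$ be a larger square, chosen by its residue modulo $3$ or $9$ so that reflections exist, and to control sizes. For $b>1$ a reflection can be bad, but then Lemma 4 gives inequalities. We chain two or three reflections until these inequalities collide. In a few ranges of $n$ they do not collide, but they force every representation of a certain number by three squares to have a special form; exhibiting one representation that is not of that form finishes.

## Chains of reflections starting from shape $X$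

**Lemma 7.** Let $b\ge 1$, $b^2\le n$, let $\{A,B,-C,-D\}$ have shape $X$, let $G\in\{A,B\}$ be admissible, $H$ the other of $A,B$, and $c=\frac{G-b}3$. Then $R_G$ gives
$$Q=\{G,\ C-2c,\ D-2c,\ -(H+2c)\}.$$
If $Q$ is bad, then $Q$ has shape $T^+$, and $c\ge0$, $C-2c\ge b$, $D-2c\ge b$.

*Proof.* By (5), $a_j\mapsto-2c-a_j$, which gives $Q$. As $G\le A<D+b$, we have $3c<D$. If $c\ge0$, then $C-2c\ge D-2c>c\ge0$ while $H+2c>0$; three elements are positive and one is negative, so a bad $Q$ is $T^+$. If $c<0$, then $G$, $C-2c$, $D-2c$ are positive and $G<b$. If $H+2c\ge0$, G2 applies (the smallest of the three is $\le G<b$), so $Q$ is good. If $H+2c<0$, all elements are positive and $n<b^2$, a contradiction. $\square$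

**Lemma 8.** Let $b\ge1$, $b^2\le n$, $n-b^2\equiv2\pmod3$. If some $b$-quadruple of shape $X$ has a positive admissible element, then $n$ has a good $b$-quadruple.

*Proof.* Suppose all $b$-quadruples are bad.

**Step 1. Put the first reflection into coordinates.** In the notation of Lemma 7, $Q$ is $T^+$ with positive elements
$$G=b+3c,\qquad C'=C-2c=b+\gamma,\qquad D'=D-2c=b+\delta,\qquad 0\le\delta\le\gamma .$$
Since $C<B\le G$ we get $b+\gamma+2c<b+3c$, so $\gamma<c$; in particular $c>0$. Since $G<D+b$ we get $c<D'=b+\delta$. By Lemma 3, $Q$ has exactly one admissible element besides $G$.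

**Step 2. Exclude that it is positive.** If it is $a\in\{C',D'\}$, the largest other positive element is $G$, because $\gamma<3c$. Lemma 4 gives $3c=G-b<\frac{a-b}3<\frac c3$, a contradiction.

**Step 3. Exclude that it is negative, by one more reflection.** Let it be $-H'$. Then $b+H'=G+C'+D'=3\tau$, with $\tau=b+c+\frac{\gamma+\delta}3$ an integer, and the reflection gives $\{-H',\,2\tau-G,\,2\tau-C',\,2\tau-D'\}$, where
$$2\tau-G=b+\pi,\quad 2\tau-C'=b+\eta,\quad 2\tau-D'=b+\zeta,$$
$$\pi=\tfrac23(\gamma+\delta)-c,\qquad \eta=2c+\tfrac{2\delta-\gamma}3,\qquad \zeta=2c+\tfrac{2\gamma-\delta}3 .$$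
These three elements are positive: $b-c>-\delta$, so $b+\pi>-\delta+\frac43\delta\ge0$; and $\eta\ge 2c-\frac\gamma3>0$, $\zeta\ge\eta$. So the new quadruple is $T^+$. It has exactly two admissible elements, $-H'$ and one of the three positive ones. From $0\le\delta\le\gamma<c$,
$$\pi<\tfrac c3,\qquad \eta>\tfrac53c,\qquad \eta\le\zeta<\tfrac83c .$$
Lemma 4 (the inequality $e-b<\frac{a-b}3$) now gives one of: $\zeta<\frac\pi3$ (if $b+\pi$ is admissible), $\zeta<\frac\eta3$ (if $b+\eta$ is), $\eta<\frac\zeta3$ (if $b+\zeta$ is). All are false: $\frac\pi3<\frac c9<\zeta$; $\frac\eta3<\eta\le\zeta$; $\frac\zeta3<\frac89c<\eta$. $\square$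

## Even $b$ and the map $a\mapsto \frac b2-a$

**Definition 4 (the map $J$).** For even $b$ let $J$ replace every $a_i$ by $\frac b2-a_i$. The new sum is $2b-b=b$ and the new sum of squares is $b^2-b\cdot b+n=n$, so $J$ sends $b$-quadruples of $n$ to $b$-quadruples of $n$. It preserves admissibility: $\frac b2-a_i\equiv b$ means $a_i\equiv-\frac b2\equiv b\pmod3$.

Example: $n=196$, $b=4$: $J$ sends $\{13,-3,-3,-3\}$ to $\{-11,5,5,5\}$.

**Proposition 9.** Let $b\ge2$ be even, $b^2\le n$, and suppose that $n$ has a $b$-quadruple but no good one. Then: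

(i) every $T^-$ has $B,C,D\ge\frac b2$ (hence $n\ge7b^2$), and $J$ sends $T^-$ to $T^+$;

(ii) $J$ sends shape $X$ to shape $X$, interchanging positive and negative elements;

(iii) neither "$n-b^2\equiv2\pmod3$" nor "$n-b^2\equiv0\pmod3$ and $n<7b^2$" holds.

*Proof.* (i) $J$ gives $\{\frac b2-A,\frac b2+B,\frac b2+C,\frac b2+D\}$. As $A>b$, the first is negative and the others are positive; being bad, it is $T^+$, so $\frac b2+B\ge b$, and likewise for $C,D$. Then $A\ge\frac52b$ and $n\ge\frac{25}4b^2+\frac34b^2=7b^2$.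

(ii) $J$ gives $\{\frac b2-A,\frac b2-B,\frac b2+C,\frac b2+D\}$. If $B\le\frac b2$, at least three of these are $\ge0$. Four is impossible for a bad quadruple. With exactly three, G2 applies because $\frac b2-B<b$, and the quadruple would be good. So $A\ge B>\frac b2$; the image has two negative elements (from $A,B$) and two positive ones (from $C,D$), and being bad it is $X$.

(iii) First let $n<7b^2$ and $n-b^2\equiv0$ or $2$. By Lemma 2 and (i), $T^\pm$ do not occur, so any $b$-quadruple is $X$. By Lemma 3 it has an admissible element, and by (ii) we may apply $J$ and assume that this element is positive. Lemma 7 then gives a $T^+$, a contradiction. Now let $n-b^2\equiv2$, with $n$ arbitrary. There is an $X$: if we have a $T^\pm$, two of its elements are admissible, so one of the three elements of equal sign is, and Lemma 4 gives an $X$. By (ii) some $X$ has a positive admissible element, and Lemma 8 gives a good quadruple, a contradiction. $\square$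

## Fully admissible quadruples

For odd $b$ there is no $J$. The substitute is to make all four elements admissible.

**Definition 5 (fully and doubly admissible).** A $b$-quadruple is *fully admissible* if all $a_i\equiv b\pmod3$. Write then $a_i=b+3s_i$. The element $a_i$ is *doubly admissible* if $s_i\equiv-b\pmod3$.

Example: $\{1,1,1,-2\}$ with $b=1$ is fully admissible with $(s_i)=(0,0,0,-1)$; only $-2$ is doubly admissible.

**Lemma 10.** (i) Let $9\mid4n-b^2$ and put $N_0=\frac{4n-b^2}9$. If $n,b$ are odd and $N_0>0$, then $N_0\equiv3\pmod 8$, and every representation $N_0=p^2+q^2+r^2$ gives a fully admissible $b$-quadruple, by using $3p,3q,3r$ (with suitable signs) in (2). If $n$ and $b=2b'$ are even, every representation of $\frac{n-b'^2}9$ as a sum of three squares gives one, by using three times the numbers in (3). Conversely, if a fully admissible $b$-quadruple of $n$ exists, then $9\mid4n-b^2$.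

(ii) For a fully admissible quadruple, $R_i$ yields a fully admissible quadruple if and only if $a_i$ is doubly admissible.

(iii) If $N_0\equiv2\pmod3$, a fully admissible quadruple has exactly two doubly admissible elements. If $N_0\equiv0\pmod3$, it has one or four.

*Proof.* (i) $4n-b^2\equiv3$ and $9\equiv1\pmod8$ give $N_0\equiv3\pmod8$. The elements satisfy $4a\equiv b$, respectively $2a\equiv b'$, modulo $3$; since $4\equiv1$ and $2\cdot2\equiv1$, this means $a\equiv b$, respectively $a\equiv2b'=b$. For the converse, $\sum s_i=\frac{b-4b}3=-b$, and $n=4b^2+6b\sum s_i+9\sum s_i^2$, so $\sum s_i^2=\frac{n+2b^2}9$ is an integer; then $4n\equiv-8b^2\equiv b^2\pmod9$.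

(ii) After $R_i$ the new entries are $a_j'=-2s_i-b-3s_j$, so $a_j'-b=-2(s_i+b)-3s_j$, which is divisible by $3$ if and only if $3\mid s_i+b$.

(iii) $\sum(s_i+b)=3b\equiv0\pmod 3$, and $\sum(s_i+b)^2=\frac{n+2b^2}9-2b^2+4b^2=\frac{n+20b^2}9$. Four times this is $\frac{4n-b^2}9+9b^2=N_0+9b^2$. So the number of $s_i+b\not\equiv0$ is $\equiv N_0\pmod3$ and, as in Lemma 3, it is not $1$. $\square$

**Proposition 11.** Let $b\ge1$, $b^2\le n$, and assume that $n$ has no good $b$-quadruple. For a fully admissible $b$-quadruple: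

(a) it is not $T^+$;

(b) if it is $T^-$ with $B\ge C\ge D$, then $3B<b+D$; hence $B<\frac b2$ and $n<7b^2$. For even $b$ it is not $T^-$;

(c) if it is $X$, then $n\ge20.5\,b^2$.

*Proof.* (a) Corollary 5(a). (b) Lemma 4(−) with $x=D$ gives $B<\frac{b+D}3$. As $D\le B$, $B<\frac b2$. So $A=b+B+C+D<\frac52b$ and $n<\frac{25}4b^2+\frac34b^2=7b^2$. For even $b$, $B<\frac b2$ contradicts Proposition 9(i). (c) Apply Lemma 7 with $G=A$: $D-\frac23(A-b)\ge b$, that is, $3D\ge2A+b$. As $A\ge\frac{A+B}2=\frac{C+D+b}2\ge D+\frac b2$, we get $3D\ge2D+2b$, so $D\ge2b$. Then $A+B=C+D+b\ge5b$ and $n\ge\frac{25}2b^2+8b^2$. $\square$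

**Corollary 12.** Let $b\ge1$, $b^2\le n$, and suppose that $n$ has a fully admissible $b$-quadruple. Then $n$ has a good $b$-quadruple in each of the cases

- (F1) $7b^2\le n<20.5\,b^2$;
- (F2) $N_0\not\equiv1\pmod3$ and $n\ge7b^2$;
- (F3) $N_0\equiv2\pmod3$.

Suppose moreover that $b^2\le n<7b^2$ and that there is no good $b$-quadruple. Then

- (F4) if $N_0\equiv0\pmod3$, every fully admissible quadruple is $T^-$ with $3B<b+D$, and its only doubly admissible element is the positive one;
- (F5) in any case, every fully admissible quadruple is $T^-$ with $3B<b+D$ (where $B\ge C\ge D$).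

*Proof.* (F1) and (F5) are immediate from Proposition 11 and Lemma 2.

(F2) Assume no good quadruple. A fully admissible quadruple is $X$, say $\{A,B,-C,-D\}$. By Lemma 10(iii) it has a doubly admissible element $a_i$. Then $Q=R_i(X)$ is fully admissible and bad, hence $X$ as well. If $a_i>0$, Lemma 7 says that $Q$ is $T^+$, a contradiction. So $a_i=-G$ with $G\in\{C,D\}$. Let $K$ be the other of $C,D$, and $c=\frac{G+b}3$. Then
$$Q=\{-G,\ K+2c,\ 2c-A,\ 2c-B\}.$$
As $Q$ is $X$, it has exactly two positive elements and none is zero, so $2c-B>0>2c-A$; and the positive $2c-B$ exceeds $G$. Hence $\frac23(G+b)>B+G>2G$, because $B>C\ge G$. So $G<\frac b2$ and $D\le G<\frac b2$. By (4) and $C<D+b$,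
$$n<(D+b)^2+2C^2+D^2<3(D+b)^2+D^2<3\cdot\tfrac94b^2+\tfrac14b^2=7b^2,$$
a contradiction.

(F3), (F4) If $n\ge7b^2$, (F3) is contained in (F2). Let $n<7b^2$, with no good quadruple, so every fully admissible quadruple is $T^-$. If a negative element were doubly admissible, its reflection would be fully admissible and bad, of shape $X$ by Lemma 4(−), which contradicts Proposition 11(c). So at most the positive element is doubly admissible. If $N_0\equiv2$ there must be two such elements, a contradiction. If $N_0\equiv0$ there are one or four, so exactly the positive one. $\square$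

## Pockets, and the second largest of three squares

We translate (F4), (F5) and shape $X$ into statements about representations by three squares.

**Definition 6 (pocket).** Let $b\equiv1\pmod8$. A triple of odd integers $p\ge q\ge r\ge1$ with $s=p+q+r$ is a *pocket* for $b$ if
$$s\equiv1\pmod4,\qquad 3(q+r-p)>b,\qquad 2(p-r)+q<b. \tag{6}$$
A triple with $p>q+r$ is never a pocket. With $\delta=p-r$, which is even, the inequalities say $q-\delta>\frac b3$ and $q+2\delta<b$. If $p=q+2i$ and $r=q-2j$, then $s=3q+2(i-j)\equiv3q+\delta\pmod4$, so for odd $q$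
$$s\equiv1\!\!\pmod4\iff \big(\delta\equiv0\!\!\pmod4,\ q\equiv3\!\!\pmod4\big)\ \text{or}\ \big(\delta\equiv2\!\!\pmod4,\ q\equiv1\!\!\pmod4\big). \tag{7}$$

**Lemma 13.** Let $n,b$ be odd, $b\equiv1\pmod8$, $9\mid4n-b^2$, $b^2\le n<7b^2$, and suppose that $n$ has no good $b$-quadruple. Then every representation $N_0=p^2+q^2+r^2$ with odd $p\ge q\ge r\ge1$ is a pocket for $b$. If moreover $3\mid N_0$, then $p\equiv q\equiv r\not\equiv0\pmod3$.

*Proof.* If $b+3s\equiv2\pmod4$, then $b-3s=(b+3s)-6s\equiv0\pmod4$, so (2) can be used with $-3p,-3q,-3r$. The quadruple contains $\frac{b+3(p+q-r)}4>0$ and $\frac{b+3(p-q+r)}4>0$, so it is not $T^-$, contrary to (F5). Hence $b+3s\equiv0\pmod4$, which with $b\equiv1\pmod 8$ means $s\equiv1\pmod4$. The quadruple then has the positive element $\frac{b+3s}4$ and the elements $-B,-C,-D$ with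
$$B=\tfrac{3(p+q-r)-b}4,\qquad C=\tfrac{3(p-q+r)-b}4,\qquad D=\tfrac{3(q+r-p)-b}4,\qquad B\ge C\ge D .$$
By (F5) it is $T^-$, so $D>0$, which is the second condition in (6). And $3B<b+D$ says $9(p+q-r)-3b<3b+3(q+r-p)$, that is, $12p+6q-12r<6b$, the third condition.

Let $3\mid N_0$. Each element is $a=\frac{b+3\sigma}4$ with $\sigma$ one of $p+q+r$, $p-q-r$, $-p+q-r$, $-p-q+r$. Then $s_i=\frac{a-b}3=\frac{\sigma-b}4$ and $s_i+b=\frac{\sigma+3b}4$, so the element is doubly admissible if and only if $3\mid\sigma$. By (F4), $p+q+r$ is the only one of the four divisible by $3$. As $3\mid p^2+q^2+r^2$, either all of $p,q,r$ are divisible by $3$ or none is. In the first case all four $\sigma$ are, a contradiction. In the second, $p+q+r\equiv0$ with residues $\pm1$ forces $p\equiv q\equiv r$. $\square$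

Example: $b=25$, $n=973$. Then $N_0=\frac{3892-625}9=363=11^2+11^2+11^2$ is a pocket, with quadruple $\{31,-2,-2,-2\}$. But also $363=19^2+1+1$, not a pocket, so $973$ must have a good $25$-quadruple. Indeed $19,1,1$ gives $\{22,19,-8,-8\}$, of shape $X$, and $R_{22}$ gives $\{22,10,10,-17\}$, which is good with $(w,x,y,z)=(10,22,10,17)$.

**Lemma 14.** For a quadruple of shape $X$, the second largest of the numbers $|p|,|q|,|r|$ of Lemma 1(iii) is smaller than $b$. For even $n,b$ these numbers are $2|f|,2|g|,2|h|$.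

*Proof.* They are $A+B+C+D$ and $|A-B\mp(C-D)|$, the latter two being at most $(A-B)+(C-D)=(A-D)-(B-C)<b$, since $A<D+b$ and $B>C$. $\square$

In the example, $\{22,19,-8,-8\}$ has the numbers $57,3,3$.

## Two criteria without reflections

**Lemma 15.** Let $n\ge16k^4$ be even, $k\ge1$, and $n-4k^4=f^2+g^2+h^2$ with $f\ge g\ge h\ge0$, $g\ge2k^2$ and $g+h<f+6k^2$. Then $n$ has a good $b$-quadruple with $b=4k^2$.

*Proof.* Put $b'=2k^2$ and use (3) with $f,g,-h$: the elements are $\frac12(b'+f+g-h)$, $\frac12(b'+f-g+h)$, $\frac12(b'-f+g+h)$, $\frac12(b'-f-g-h)$. The first two are positive, the last is negative as $f+g\ge2b'$. If the third is $\ge0$, it is $<b$, because $g+h-f<3b'$; then G2 applies. If the third is negative, then the smaller of the two positive elements is $\frac12(b'+f-g+h)\le\frac12(f+g+h-b')$, because $g\ge b'$; then G1 applies. $\square$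

For $k=1$ the conditions are $n\ge16$ and
$$n-4=f^2+g^2+h^2,\qquad f\ge g\ge h\ge0,\qquad g\ge2,\qquad g+h<f+6. \tag{8}$$
If $n=4\nu\ge16$, we can double a representation of $\nu-1$, so it suffices that
$$\nu-1=f^2+g^2+h^2,\qquad f\ge g\ge h\ge0,\qquad g\ge1,\qquad g+h\le f+2. \tag{9}$$

**Lemma 16.** Let $t(x)=\frac{x(x+1)}2$. If $n$ is odd and $\frac{n-1}2=t(x)+t(y)+t(z)$ with $x\ge y\ge z\ge0$ and $y+z\le x$, then $n$ has a good $1$-quadruple.

*Proof.* With $p=2x+1$, $q=2y+1$, $r=2z+1$ we have $8t(x)+1=p^2$ and so on, hence $4n-1=p^2+q^2+r^2$; also $q+r\le p+1$. Shape $X$ is impossible for $b=1$. If $1+p+q+r\equiv0\pmod4$, the quadruple (2) contains $\frac{1+p+q+r}4>0$ and $\frac{1+p-q-r}4\ge0$, so it is not $T^-$; and $\frac{1-p+q-r}4<1$, $\frac{1-p-q+r}4<1$, so it is not $T^+$. Otherwise use $-p,-q,-r$: the elements are $\frac{1-p-q-r}4$, $\frac{1+p+q-r}4$, $\frac{1+p-q+r}4$, $\frac{1-p+q+r}4$. The second and third are positive, so it is not $T^-$; the first is negative and the last is $\le\frac12<1$,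 so it is not $T^+$. $\square$

A table entry $M:(x,y,z)$ below stands for $M=\frac{n-1}2=t(x)+t(y)+t(z)$ with $y+z\le x$. Each is checked by one addition; for instance $978:(39,15,12)$ is $780+120+78=978$ and $15+12\le39$.

## Odd $n\equiv2\pmod3$: the square $b=9$

**Proposition 17.** Every odd $n\equiv2\pmod3$ has a good $b$-quadruple with $b\in\{1,9\}$.

*Proof.* **Step 1. Small $n$, so that later $n\ge3b^2$ with $b=9$.** Let $n<243$. Then $M=\frac{n-1}2\equiv2\pmod3$ and $M\le119$. Lemma 16 applies with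
$$\begin{array}{llllll}
2:(1,1,0)&5:(2,1,1)&8:(3,1,1)&11:(4,1,0)&14:(4,2,1)&17:(5,1,1)\\
20:(4,4,0)&23:(6,1,1)&26:(5,4,1)&29:(7,1,0)&32:(7,2,1)&35:(7,3,1)\\
38:(8,1,1)&41:(7,4,2)&44:(7,5,1)&47:(9,1,1)&50:(7,6,1)&56:(10,1,0)\\
59:(10,2,1)&62:(10,3,1)&65:(10,4,0)&68:(11,1,1)&71:(10,5,1)&74:(9,7,1)\\
77:(11,4,1)&80:(12,1,1)&83:(10,7,0)&86:(11,4,4)&89:(12,4,1)&92:(13,1,0)\\
95:(13,2,1)&98:(13,3,1)&101:(13,4,0)&104:(13,4,2)&107:(14,1,1)&110:(10,10,0)\\
113:(13,6,1)&116:(14,4,1)&119:(13,7,0)&&&
\end{array}$$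
The one missing value is $M=53$, $n=107$, for which $(3,8,3,5)$ with $b=9$ was given above.

**Step 2. Reduce to shape $X$ with $3\mid C,D$ and $C$ not small.** Let $n\ge243=3b^2$ with $b=9$, and suppose there is no good $9$-quadruple. As $n-81\equiv2\pmod3$, every $9$-quadruple has exactly two admissible elements. A $9$-quadruple exists by Lemma 1(i); if it is $T^\pm$, one of the three elements of equal sign is admissible and Lemma 4 gives an $X$. So there is an $X=\{A,B,-C,-D\}$. By Lemma 8 its admissible elements are not positive, so they are $-C$ and $-D$; as $b\equiv0\pmod 3$, $3\mid C$ and $3\mid D$. Moreover $C\ge\frac b2$: otherwise $D\le C<\frac b2$, and (4) gives $n<(D+b)^2+2C^2+D^2<\frac94b^2+\frac34b^2=3b^2$, a contradiction.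

**Step 3. Reflect at $-C$, to get $9\mid C$.** Put $c=\frac{C+b}3$. Then
$$Q=R_{-C}X=\{-C,\ E,\ -(A-2c),\ -(B-2c)\},\qquad E=D+2c>0 .$$
If $B\le2c<A$, then $Q$ has exactly two elements $\ge0$, so it is $X$ and $2c-B>C$. Hence $\frac23(C+b)>B+C>2C$, so $C<\frac b2$, a contradiction. If $A\le2c$, three elements are $\ge0$ and $2c-A<\frac23(C+b)-C=\frac{2b-C}3<b$, so $Q$ is good by G2, a contradiction. So $B>2c$ and $Q$ is $T^-$. It has one admissible element besides $-C$. If that is $-B'$ with $B'\in\{A-2c,B-2c\}$, then Lemma 4(−) with $x=B'$ gives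
$$3C<b+B'\le b+A-\tfrac23(C+b),$$
so $11C<b+3A<4b+3D\le4b+3C$ and $C<\frac b2$, a contradiction. So $E$ is admissible: $3\mid E=D+\frac{2C}3+6$. As $3\mid D$, $9\mid C$. Since $C\ge\frac b2$, either $C=9$ or $C\ge18$.

**Step 4. Exclude $C=9$.** Here $c=6$, $B>12$, so $A\ge B\ge13$, and $A+B=18+D$ with $D\le9$, $3\mid D$. So $D\ge8$, hence $D=9$ and $\{A,B\}=\{14,13\}$. Then $Q=\{-9,21,-2,-1\}$, and $R_{21}Q$ (with $a_j\mapsto-8-a_j$) is $\{21,1,-6,-7\}$, good by G1, a contradiction.

**Step 5. Exclude $C\ge18=2b$, by reflecting $Q$ at $E$.** Since $C<D+b$, $D>C-b\ge b$. We have $b-E=b-D-2c=c-C-D=-3\tau$ with $\tau=\frac{C+D-c}3=\frac{2C+3D-b}9$. So $R_EQ=\{E,-y_1,-y_2,-y_3\}$ with $y_1=2\tau-C$, $y_2=2\tau+2c-A$, $y_3=2\tau+2c-B$, that is,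
$$y_1=\tfrac{6D-5C-2b}9,\qquad y_2=\tfrac{10C+6D+4b-9A}9,\qquad y_3=\tfrac{10C+6D+4b-9B}9 .$$
From $A<D+b$ we get $y_2>\frac{10C-3D-5b}9\ge\frac{7C-5b}9>0$. Clearly $y_3\ge y_2$. From $B\le\frac{C+D+b}2$ we get $y_3\ge\frac{11C+3D-b}{18}$.

If $y_1\le0$, the elements $\ge0$ are $E$ and $-y_1$, and
$$-y_1=\tfrac{5C+2b-6D}9\le\tfrac{11C+3D-b}{18}\le y_3,$$
where the first inequality is equivalent to $5b\le C+15D$ and holds as $D>b$. So G1 applies, a contradiction.

If $y_1>0$, the quadruple is $T^-$, and besides $E$ exactly one $-y_i$ is admissible. Lemma 4(−) says that three times the largest of the other two $y$'s is $<b+y_i$.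

- $i=1$: $3y_3<b+y_1$ gives $\frac{11C+3D-b}6<b+\frac{6D-5C-2b}9$, that is, $43C-3D<17b$; but $43C-3D\ge40C\ge80b$.
- $i=2$: $3y_3<b+y_2\le b+y_3$ gives $y_3<\frac b2$; but $y_3\ge\frac{22b+3b-b}{18}=\frac43b$.
- $i=3$: $3y_2<b+y_3$ gives $20C+12D-b<27A-9B=27(C+D+b)-36B<27D+27b-9C$, using $B>C$. So $29C<15D+28b\le15C+28b$, and $C<2b$, a contradiction. $\square$

## Odd $n\equiv1\pmod9$: the squares $25$ and $169$

To have full admissibility we need $b^2\equiv4n\pmod9$. For $n\equiv1$ this holds for $b=25$ and $b=169$, both $\equiv7\pmod9$; for $n\equiv4$ it holds for $b=49$ and $b=121$, both $\equiv4\pmod9$. All four are $\equiv1\pmod8$.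

**Proposition 18.** Every odd $n\equiv1\pmod9$ has a good $b$-quadruple with $b\in\{1,25,169\}$.

*Proof.* **Step 1. Small $n$, so that later $n\ge25^2$.** Let $n<625$. Then $M=\frac{n-1}2=9j\le306$ and Lemma 16 applies:
$$\begin{array}{lllllll}
0:(0,0,0)&9:(3,2,0)&18:(5,2,0)&27:(6,3,0)&36:(8,0,0)\\
45:(9,0,0)&54:(9,3,2)&63:(9,5,2)&72:(11,3,0)&81:(12,2,0)\\
90:(12,3,3)&99:(12,6,0)&108:(14,2,0)&117:(14,3,3)&126:(15,3,0)\\
135:(15,5,0)&144:(15,6,2)&153:(17,0,0)&162:(17,3,2)&171:(18,0,0)\\
180:(18,3,2)&189:(18,5,2)&198:(18,6,3)&207:(18,8,0)&216:(20,3,0)\\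
225:(20,5,0)&234:(21,2,0)&243:(21,3,3)&252:(21,6,0)&261:(21,5,5)\\
270:(21,8,2)&279:(23,2,0)&288:(23,3,3)&297:(23,6,0)&306:(24,3,0)
\end{array}$$

Let $n\ge625$ and put $n=1+9t$. For $b=25$, $N_0=4t-69\equiv t\pmod3$. For $b=169$, $N_0=4t-3173\equiv t+1\pmod3$.

**Step 2. List the pockets for $b=25$, to settle $625\le n<4375=7b^2$.** As $q-\delta$ and $q+2\delta$ are odd, the inequalities in (6) read $q-\delta\ge9$, $q+2\delta\le23$. So $\delta\le0,2,4,4,2,2,0,0$ for $q=9,11,13,15,17,19,21,23$. By (7), $q\equiv3\pmod4$ goes with $\delta\in\{0,4\}$ and $q\equiv1\pmod 4$ with $\delta=2$. The pockets are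
$$(11,11,11),\ (15,13,13),\ (13,13,11),\ (15,15,15),\ (19,15,15),\ (17,15,13),$$
$$(15,15,11),\ (19,17,17),\ (17,17,15),\ (19,19,19),\ (23,23,23).$$
Suppose there is no good $25$-quadruple. By (F3), $N_0\not\equiv2\pmod3$. By Lemma 13 every representation of $N_0$ is a pocket, and if $3\mid N_0$ it has $p\equiv q\equiv r\not\equiv0\pmod3$. The pockets with $N_0\equiv1\pmod3$ (exactly two entries divisible by $3$) or with $p\equiv q\equiv r\not\equiv0$ are $(11,11,11)$, $(19,15,15)$, $(15,15,11)$, $(19,19,19)$, $(23,23,23)$, with $N_0=363,811,571,1083,1587$. But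
$$363=19^2+1+1,\quad 811=27^2+9^2+1,\quad 571=21^2+11^2+3^2,$$
$$1083=31^2+11^2+1,\quad 1587=37^2+13^2+7^2$$
all have $p>q+r$ and are not pockets, a contradiction.

**Step 3. Large $n$, by residue of $t$.** Let $n\ge4375$. If $t\not\equiv1\pmod3$, (F2) with $b=25$ applies. Let $t\equiv1$. If $n\le12812$, then $n<20.5\cdot625=12812.5$ and (F1) with $b=25$ applies. If $n\ge28561=169^2$, use $b=169$: $N_0\equiv2$ and (F3) applies.

**Step 4. The window $12813\le n\le28560$, $t\equiv1\pmod3$.** Suppose there is no good $25$-quadruple. By Proposition 11(a),(b) all fully admissible $25$-quadruples are $X$. By Lemma 14, every representation $N_0=p^2+q^2+r^2$ with $p\ge q\ge r$ has $3q<25$, so $q,r\in\{1,3,5,7\}$. As $N_0\equiv1\pmod3$, exactly two of $p,q,r$ are divisible by $3$. So either $q=r=3$, $3\nmid p$ and $N_0=p^2+18$, or $3\mid p$, one of $q,r$ is $3$ and $N_0=p^2+c$ with $c\in\{10,34,58\}$. From $5626\le N_0\le12623$ we get $75\le p\le111$. In every case there is a representation with second largest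 term $\ge9$, a contradiction. For $N_0=p^2+18$ with $p=77,79,83,85,89,91,95,97,101,103,107,109$ (an entry lists $N_0$ and the three numbers to be squared):
$$\begin{array}{llll}
5947:69,31,15&6259:75,25,3&6907:81,15,11&7243:77,33,15\\
7939:87,19,3&8299:87,27,1&9043:93,15,13&9427:93,27,7\\
10219:97,27,9&10627:95,39,9&11467:105,21,1&11899:107,21,3
\end{array}$$
For $N_0=p^2+10,\ p^2+34,\ p^2+58$ with $p=75,81,87,93,99,105,111$, one row for each $p$:
$$\begin{array}{lll}
5635:73,15,9&5659:69,27,13&5683:69,29,9\\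
6571:71,39,3&6595:77,21,15&6619:69,43,3\\
7579:81,27,17&7603:81,31,9&7627:83,27,3\\
8659:89,27,3&8683:87,33,5&8707:87,33,7\\
9811:91,39,3&9835:95,27,9&9859:97,21,3\\
11035:99,35,3&11059:103,21,3&11083:101,21,21\\
12331:109,21,3&12355:103,39,15&12379:105,27,25
\end{array}$$
This settles all cases. $\square$

## Odd $n\equiv4\pmod9$: the squares $49$ and $121$

**Proposition 19.** Every odd $n\equiv4\pmod9$ has a good $b$-quadruple with $b\in\{1,49,121\}$.

*Proof.* **Step 1. Small $n$, so that later $n\ge49^2$.** Let $n<2401$. Then $M=\frac{n-1}2\equiv6\pmod9$ and $M\le1194$. Lemma 16 applies: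
$$\begin{array}{lllllll}
6:(3,0,0)&15:(5,0,0)&24:(6,2,0)&33:(6,3,3)&42:(8,3,0)\\
51:(9,3,0)&60:(9,5,0)&69:(11,2,0)&78:(12,0,0)&87:(12,3,2)\\
96:(12,5,2)&105:(14,0,0)&114:(14,3,2)&123:(15,2,0)&132:(15,3,3)\\
141:(15,6,0)&150:(15,5,5)&159:(17,3,0)&168:(17,5,0)&177:(18,3,0)\\
186:(18,5,0)&195:(18,6,2)&204:(17,9,3)&213:(20,2,0)&222:(20,3,3)\\
231:(21,0,0)&240:(21,3,2)&249:(21,5,2)&258:(21,6,3)&267:(21,8,0)\\
276:(23,0,0)&285:(23,3,2)&294:(23,5,2)&303:(24,2,0)&312:(24,3,3)\\
321:(24,6,0)&330:(24,5,5)&339:(24,8,2)&348:(24,9,2)&357:(26,3,0)\\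
366:(26,5,0)&375:(26,6,2)&384:(27,3,0)&393:(27,5,0)&402:(27,6,2)\\
411:(26,9,5)&420:(27,8,3)&429:(27,9,3)&438:(29,2,0)&447:(29,3,3)\\
456:(29,6,0)&465:(30,0,0)&474:(30,3,2)&483:(30,5,2)&492:(30,6,3)\\
501:(30,8,0)&510:(30,9,0)&519:(29,12,3)&528:(32,0,0)&537:(32,3,2)\\
546:(32,5,2)&555:(32,6,3)&564:(33,2,0)&573:(33,3,3)&582:(33,6,0)\\
591:(33,5,5)&600:(33,8,2)&609:(33,9,2)&618:(33,8,6)&627:(33,11,0)\\
636:(35,3,0)&645:(35,5,0)&654:(35,6,2)&663:(33,11,8)&672:(36,3,0)\\
681:(36,5,0)&690:(36,6,2)&699:(35,11,2)&708:(36,8,3)&717:(36,9,3)\\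
726:(36,9,5)&735:(36,11,2)&744:(38,2,0)&753:(38,3,3)&762:(38,6,0)\\
771:(38,5,5)&780:(39,0,0)&789:(39,3,2)&798:(39,5,2)&807:(39,6,3)\\
816:(39,8,0)&825:(39,9,0)&834:(38,12,5)&843:(38,11,8)&852:(39,11,3)\\
861:(41,0,0)&870:(41,3,2)&879:(41,5,2)&888:(41,6,3)&897:(41,8,0)\\
906:(42,2,0)&915:(42,3,3)&924:(42,6,0)&933:(42,5,5)&942:(42,8,2)\\
951:(42,9,2)&960:(42,8,6)&969:(42,11,0)&978:(39,15,12)&987:(42,12,3)\\
996:(44,3,0)&1005:(44,5,0)&1014:(44,6,2)&1023:(42,15,0)&1032:(44,8,3)\\
1041:(45,3,0)&1050:(45,5,0)&1059:(45,6,2)&1068:(44,12,0)&1077:(45,8,3)\\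
1086:(45,9,3)&1095:(45,9,5)&1104:(45,11,2)&1113:(45,12,0)&1122:(45,11,6)\\
1131:(47,2,0)&1140:(47,3,3)&1149:(47,6,0)&1158:(47,5,5)&1167:(47,8,2)\\
1176:(48,0,0)&1185:(48,3,2)&1194:(48,5,2)&&
\end{array}$$

Let $n\ge2401$ and put $n=4+9t$. For $b=49$, $N_0=4t-265\equiv t-1\pmod3$. For $b=121$, $N_0=4t-1625\equiv t+1\pmod3$.

**Step 2. List the relevant pockets for $b=49$, to settle $2401\le n<7\cdot49^2$.** The inequalities read $q-\delta\ge17$, $q+2\delta\le47$. So $\delta\le0,2,4,6,8,10,8,8,6,6,4,4,2,2,0,0$ for $q=17,19,\dots,47$. Suppose there is no good $49$-quadruple. As before $N_0\not\equiv2\pmod3$, every representation of $N_0$ is a pocket, and it is of one of two kinds.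

(α) $p\equiv q\equiv r\not\equiv0\pmod3$. The differences are even and divisible by $3$, so $6\mid\delta$. If $\delta=0$, (7) gives $q\equiv3\pmod4$, so $q=19,23,31,35,43,47$ and $N_0=1083,1587,2883,3675,5547,6627$. If $\delta=6$, (7) gives $q\equiv1\pmod4$ with $23\le q\le35$ and $3\nmid q$, so $q=25,29$, and the triples are $(31,25,25)$, $(25,25,19)$, $(35,29,29)$, $(29,29,23)$, with $N_0=2211,1611,2907,2211$.

(β) $N_0\equiv1\pmod3$: exactly two of $p,q,r$ are divisible by $3$. If $3\nmid q$, then $3\mid p$ and $3\mid r$, so $6\mid\delta$; $\delta=0$ is impossible, so $\delta=6$, $q\equiv1\pmod 4$, $q\in\{25,29\}$, which gives $(27,25,21)$ and $(33,29,27)$. If $3\mid q$, exactly one of $p,r$ is divisible by $3$, and by (7):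

- $q=21$, $\delta=2$: $(23,21,21)$, $(21,21,19)$.
- $q=27$, $\delta=4$: $(31,27,27)$, $(27,27,23)$, while $(29,27,25)$ has only one multiple of $3$. $\delta=8$: $(35,27,27)$, $(33,27,25)$, $(29,27,21)$, $(27,27,19)$, while $(31,27,23)$ has only one. $\delta=0$ has three.
- $q=33$, $\delta=2$: $(35,33,33)$, $(33,33,31)$. $\delta=6$: $(39,33,33)$, $(37,33,31)$, $(35,33,29)$, $(33,33,27)$ have three or one multiples of $3$.
- $q=39$, $\delta=4$: $(43,39,39)$, $(39,39,35)$, while $(41,39,37)$ has only one. $\delta=0$ has three.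
- $q=45$: $\delta=0$, excluded by (7).

The values of $N_0$, in the order $(23,21,21)$, $(21,21,19)$, $(27,25,21)$, $(27,27,23)$, $(27,27,19)$, $(31,27,27)$, $(35,27,27)$, $(29,27,21)$, $(33,27,25)$, $(33,29,27)$, $(33,33,31)$, $(35,33,33)$, $(39,39,35)$, $(43,39,39)$, are $1411$, $1243$, $1795$, $1987$, $1819$, $2419$, $2683$, $2011$, $2443$, $2659$, $3139$, $3403$, $4267$, $4891$.

Each value from (α) and (β) has a representation with $p>q+r$, which is not a pocket:
$$\begin{array}{llll}
1083:31,11,1&1587:37,13,7&2883:53,7,5&3675:59,13,5\\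
5547:73,13,7&6627:79,19,5&2211:47,1,1&1611:39,9,3\\
2907:53,7,7&1411:31,21,3&1243:35,3,3&1795:39,15,7\\
1987:41,15,9&1819:39,17,3&2419:49,3,3&2683:51,9,1\\
2011:43,9,9&2443:47,15,3&2659:51,7,3&3139:51,23,3\\
3403:51,21,19&4267:63,17,3&4891:69,11,3&
\end{array}$$
This is a contradiction.

**Step 3. Larger $n$, by residue of $t$.** By (F1) with $b=49$ all $7\cdot49^2\le n\le49220$ are done, since $20.5\cdot2401=49220.5$. By (F2) with $b=49$ all $n\ge7\cdot49^2$ with $t\not\equiv2\pmod3$ are done. Let $t\equiv2$ and $n\ge49221$, and use $b=121$, where $N_0\equiv0\pmod3$. If $n\ge7\cdot121^2=102487$, (F2) applies.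

**Step 4. The window $49221\le n<102487$, $t\equiv2\pmod3$.** Suppose there is no good $121$-quadruple, and let $K=N_0$ for $b=121$, so $20250\le K<43923$. By Lemma 13 every representation of $K$ is a pocket for $121$ with $p\equiv q\equiv r\not\equiv0\pmod3$. So $p=q+6i$, $r=q-6j$ with $i,j\ge0$, and with $d=i+j$, $\delta=6d$: $q\le120-12d$, $q-6d\ge41$, so $18d\le79$ and $d\le4$. By (7), $q\equiv3\pmod4$ if $d$ is even and $q\equiv1\pmod4$ if $d$ is odd. We list the possible $K$.

- $d=4$: $q\le72$ and $K\le(q+24)^2+2q^2\le96^2+2\cdot72^2=19584<20250$. None.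
- $d=0$: $K=3q^2\ge20250$ needs $q\ge83$. So $q=83,91,95,103,107,115,119$ and $K=20667,24843,27075,31827,34347,39675,42483$.
- $d=1$: $K=3q^2\pm12q+36$, $q\le108$, $3\nmid q$, $q\equiv1\pmod4$. For $q\le77$, $K\le18747$. So $q=85,89,97,101$ and $K\in\{22731,20691,24867,29427,27099,31851\}$.
- $d=2$: $K$ is $3q^2+24q+144$, $3q^2+72$ or $3q^2-24q+144$, with $q\le96$, $q\equiv3\pmod4$, $3\nmid q$. For $q\le71$, $K\le16971$. So $q=79,83,91,95$, and the values $\ge20250$ are $20763$; $22803,20739$; $27171,24915,22803$; $29499,27147,24939$, respectively.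
- $d=3$: $q\le84$, $q\equiv1\pmod4$, $3\nmid q$. For $q=77$, $(i,j)=(3,0)$ gives $95^2+2\cdot77^2=20883$, and $(2,1)$ gives $89^2+77^2+71^2=18891$; the others are smaller. For $q\le73$, $K\le91^2+2\cdot73^2=18939$. So only $K=20883$.

Each of these $K$ has a representation with $p>q+r$, which is not a pocket, a contradiction:
$$\begin{array}{llll}
20667:143,13,7&24843:157,13,5&27075:161,25,23&31827:175,29,19\\
34347:185,11,1&39675:199,7,5&42483:205,17,13&22731:149,23,1\\
20691:143,11,11&24867:157,13,7&29427:169,29,5&27099:163,23,1\\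
31851:177,21,9&20763:143,17,5&22803:151,1,1&20739:143,17,1\\
27171:161,35,5&24915:155,29,7&29499:163,53,11&27147:163,17,17\\
24939:157,17,1&20883:133,55,13&&
\end{array}$$
$\square$

Propositions 6, 17, 18, 19 together cover all odd $n$.

## Even $n\not\equiv1\pmod3$

**Definition 7 (usable).** For even $n$, an integer $k\ge1$ is *usable* if $n-4k^4$ is a sum of three squares. By Lemma 1(ii), $n$ then has a $b$-quadruple with the square $b=4k^2$. Example: for $n=18$, $k=1$ is usable, since $14=9+4+1$; for $n=116$, $k=1$ is not, since $112=16\cdot7$ is forbidden.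

**Proposition 20.** Let $n$ be even, $n\equiv2\pmod3$. (i) If $n$ is not forbidden, $n$ has a good $0$-quadruple. (ii) If $16\nmid n$ and $n$ is forbidden, $n$ has a good $4$-quadruple or a good $36$-quadruple.

*Proof.* (i) **Step 1. Two elements $\ge0$ and two $\le0$ suffice.** By Lemma 1(ii) with $b'=0$ there is a $0$-quadruple. Suppose it is $\{A,B,-C,-D\}$ with $A\ge B\ge0$, $C\ge D\ge0$, so $A+B=C+D$. If $D>0$, take $(w,x,y,z)=(-D,A,B,C)$: $2D\le C+D=A+B\le2A$, $2B\le A+B=C+D\le2C$, and $C<C+D=A+B$. If $D=0<B$, negate all elements: the roles of $A,B$ and $C,D$ are interchanged, and we are in the previous case. If $B=D=0$, then $A=C>0$ and $(-A,A,0,0)$ works.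

**Step 2. The other quadruples are reflected into this form.** Otherwise three elements have the same strict sign, and after negation the quadruple is $\{a,e,f,-(a+e+f)\}$ with $a,e,f>0$. By Lemma 3 (with $b=0$) exactly two elements are divisible by $3$, so we may say $a=3c$. Then $R_a$, $a_j\mapsto-2c-a_j$, gives $\{a,\ e+f+c,\ -(e+2c),\ -(f+2c)\}$, which is covered by Step 1.

(ii) Since $16\nmid n$ and $n$ is even, $n=4(8l+7)\equiv28\pmod{32}$, and with $n\equiv2\pmod3$ this is $n=4\nu\equiv92\pmod{96}$. If $n\ge1296=36^2$, take $k=3$, $b=36$: $n-324=4(\nu-81)$ and $\nu-81\equiv6\pmod8$, so $k$ is usable; and $n-b^2\equiv2\pmod3$. Proposition 9(iii) gives a good quadruple. If $n<1296$, use (9) (so $b=4$) with $\nu-1=22,46,\dots,310$ (entries list $\nu-1$ and $f,g,h$):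
$$\begin{array}{lllll}
22:3,3,2&46:6,3,1&70:6,5,3&94:9,3,2&118:10,3,3\\
142:9,6,5&166:11,6,3&190:10,9,3&214:14,3,3&238:15,3,2\\
262:15,6,1&286:15,6,5&310:15,9,2&&
\end{array}$$
$\square$

**Proposition 21.** Let $n$ be even, $3\mid n$, $16\nmid n$. Then Theorem A holds for $n$.

*Proof.* For $n=6$ take $(-1,2,0,1)$, value $0$; for $n=12$ take $(1,3,1,1)$, value $4$. Let $n\ge16$. If $k=1$ is usable, then $b=4$, $n-16\equiv2\pmod3$, and Proposition 9(iii) applies. Otherwise $n-4$ is even and forbidden, so $4\mid n$, $n=4\nu$ with $4\nmid\nu$, and $\nu-1$ is forbidden. If $\nu\equiv2$ or $3\pmod4$, then $\nu-1\equiv1$ or $2\pmod4$, impossible. So $\nu\equiv1\pmod4$ and $\nu-1=4^e(8l+7)$ with $e\ge1$. These numbers begin $28,60,92,\dots$; as $3\mid\nu$, $\nu-1\equiv2\pmod3$ and so $\nu-1\notin\{28,60\}$. So $\nu\ge93$ and $n\ge256$. Now $k=2$ is usable, because $n-64=4(\nu-16)$ and $\nu-16\equiv1\pmod4$. With $b=16$, $n-256\equiv2\pmod3$, and Proposition 9(iii) applies. $\square$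

## Even $n\equiv1\pmod3$

Let $n$ be even, $n\equiv1\pmod3$, $16\nmid n$. For $3\nmid k$ and $b=4k^2$ we have $b^2=16k^4\equiv1$, so $n-b^2\equiv0\pmod3$, and Proposition 9(iii) says
$$k \text{ usable},\quad 3\nmid k,\quad 16k^4\le n<112k^4\ \Longrightarrow\ n \text{ has a good } 4k^2\text{-quadruple}. \tag{10}$$
If $4\mid n$, write $n=4\nu$ with $4\nmid\nu$; then $n-4k^4=4(\nu-k^4)$. For $n\ge4k^4$ the remarks on forbidden numbers give:

- if $n\equiv2\pmod4$, every $k$ is usable, as $n-4k^4\equiv2\pmod4$;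
- if $\nu\equiv2\pmod4$, every $k$ is usable, as $\nu-k^4\equiv1,2\pmod4$;
- if $\nu\equiv3\pmod8$, every $k$ is usable, as $\nu-k^4\equiv2,3\pmod8$;
- if $\nu\equiv7\pmod8$, that is, $n\equiv28\pmod{32}$, every odd $k$ is usable, as $\nu-k^4\equiv6\pmod8$;
- if $\nu\equiv1\pmod4$, every even $k$ is usable, as $\nu-k^4\equiv1\pmod4$.

**Proposition 22.** Theorem A holds for $n\equiv28\pmod{32}$, $n\equiv1\pmod3$.

*Proof.* Here $n=28+96j$ and $V=\nu-1=6+24j$.

**Step 1. The range where (10) applies.** For $n=28$, (10) with $k=1$. For $n\ge10000$ use (10) with $k=5,7,11,13,17,19,\dots$, the odd $k$ prime to $3$: the first interval starts at $16\cdot5^4=10000$, and consecutive quotients are at most $\frac{11}7$, with $(\frac{11}7)^4<7$, so the intervals overlap. It remains to treat $1\le j\le103$.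

**Step 2. $j\equiv2\pmod3$, by full admissibility with $b=4$.** Here $9\mid V$ and $\frac V9\equiv6\pmod8$ is a sum of three squares. Since $b'=2$ and $\frac{n-b'^2}9=4\cdot\frac V9$, Lemma 10(i) gives, from $\frac V9=f'^2+g'^2+h'^2$, a fully admissible $4$-quadruple with $f,g,h$ equal to $6f',6g',6h'$. If no $4$-quadruple were good, it would not be $T^\pm$ by Proposition 11(a),(b), so it would be $X$. By Lemma 14 the second largest of $12|f'|,12|g'|,12|h'|$ would be $<4$, so $0$, and $\frac V9$ would be a square. But $\frac V9\equiv6\pmod8$, a contradiction.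

**Step 3. $j\not\equiv2\pmod3$, by (9).** Entries list $V=\nu-1$ and $f,g,h$:
$$\begin{array}{lllll}
30:5,2,1&78:7,5,2&102:10,1,1&150:11,5,2&174:13,2,1\\
222:14,5,1&246:14,7,1&294:17,2,1&318:17,5,2&366:19,2,1\\
390:19,5,2&438:17,10,7&462:19,10,1&510:22,5,1&534:23,2,1\\
582:23,7,2&606:22,11,1&654:25,5,2&678:26,1,1&726:26,7,1\\
750:26,7,5&798:26,11,1&822:26,11,5&870:29,5,2&894:29,7,2\\
942:29,10,1&966:31,2,1&1014:31,7,2&1038:29,14,1&1086:31,11,2\\
1110:31,10,7&1158:34,1,1&1182:34,5,1&1230:35,2,1&1254:35,5,2\\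
1302:34,11,5&1326:35,10,1&1374:37,2,1&1398:37,5,2&1446:38,1,1\\
1470:38,5,1&1518:38,7,5&1542:38,7,7&1590:38,11,5&1614:38,13,1\\
1662:38,13,7&1686:41,2,1&1734:41,7,2&1758:38,17,5&1806:41,11,2\\
1830:41,10,7&1878:43,5,2&1902:43,7,2&1950:43,10,1&1974:43,11,2\\
2022:43,13,2&2046:43,14,1&2094:43,14,7&2118:46,1,1&2166:46,7,1\\
2190:46,7,5&2238:47,5,2&2262:47,7,2&2310:47,10,1&2334:47,11,2\\
2382:47,13,2&2406:49,2,1&2454:49,7,2&2478:47,13,10&
\end{array}$$
$\square$

**Proposition 23.** Theorem A holds for even $n\equiv1\pmod3$ with $16\nmid n$ and $n\not\equiv28\pmod{32}$.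

*Proof.* For these $n$ every even $k$ with $4k^4\le n$ is usable.

**Step 1. The ranges where (10) or a single table suffices.** For $n<16$: $n=4$: $(-1,1,1,1)$, and $n=10$: $(-1,2,1,2)$, both with value $0$.

For $16\le n<112$, (10) with $k=1$ applies if $k=1$ is usable. This is clear unless $\nu\equiv1\pmod4$; then, as $\nu\equiv1\pmod3$ and $4\le\nu<28$, $\nu\in\{13,25\}$, and $\nu-1=12=4+4+4$ or $24=16+4+4$, so $k=1$ is usable here too.

For $112\le n<256$ use (8), listing $n$ and $f,g,h$ with $n-4=f^2+g^2+h^2$: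
$$\begin{array}{lllll}
118:8,7,1&130:11,2,1&136:10,4,4&142:11,4,1&148:8,8,4\\
154:11,5,2&166:12,3,3&172:10,8,2&178:13,2,1&184:12,6,0\\
190:13,4,1&202:13,5,2&214:13,5,4&226:14,5,1&232:14,4,4\\
238:15,3,0&250:14,7,1&&&
\end{array}$$
The two other values are $196$: $(-7,7,7,7)$, and $244$: $(-1,11,1,11)$, both with value $0$. (The values $112,160,208$ are divisible by $16$, and $124,220$ are $\equiv28\pmod{32}$.)

For $256\le n<1792$ use (10) with $k=2$; for $4096\le n<28672$ with $k=4$; for $n\ge65536$ with $k=8,10,14,16,20,22,\dots$, the even $k$ prime to $3$, whose consecutive quotients are at most $\frac{14}{10}<7^{1/4}$. The ranges $1792\le n<4096$ and $28672\le n<65536$ remain.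

**Step 2. $1792\le n<4096$: find a $T^+$ with exactly one admissible element.** Take $b=16\equiv1\pmod3$. A $16$-quadruple exists since $k=2$ is usable. Suppose none is good. No quadruple is fully admissible: by Proposition 11 it would be $X$ and $n\ge20.5\cdot256=5248$. So by Lemma 3 each has exactly one admissible element; with $r_i=a_i-b$, the other three $r_i$ are nonzero modulo $3$ and sum to $0$, so these three elements are mutually congruent modulo $3$ and $\not\equiv1$. A $T^+$ exists: from a $T^-$ apply $J$ (Proposition 9(i)); from an $X$, apply $J$ if necessary to make the admissible element positive (Proposition 9(ii)), and use Lemma 7. Let it be $\{a_1,a_2,a_3,-D\}$ with $a_i\ge16$.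

**Step 3. List the $n$ for which $-D$ is admissible.** Put $\mu=\frac{16+D}3=\frac{a_1+a_2+a_3}3$. Then $R_{-D}$ gives $\{-D,2\mu-a_1,2\mu-a_2,2\mu-a_3\}$. Two of the $2\mu-a_i$ cannot be negative, since then the third $a_i$ would be $<3\mu-4\mu<0$. If exactly one is negative, the smaller of the other two is at most $2\mu-16<3\mu-16=D$, and the quadruple is good by G1, a contradiction. So none is negative, the quadruple is $T^+$ by Lemma 2, and all $2\mu-a_i\ge16$. Put $a_i=\mu+e_i$. Then $|e_i|\le\mu-16$, $\sum e_i=0$, the $e_i$ are mutually congruent modulo $3$, $\mu+e_i\not\equiv1\pmod3$, and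
$$n=3\mu^2+\sum e_i^2+(3\mu-16)^2=12\mu^2-96\mu+256+\sum e_i^2 .$$
For $\mu\ge23$ this is at least $4396$, so $16\le\mu\le22$:

- $\mu=16$: only $e=0$, and $16\equiv1$. None.
- $\mu=17$: $e=0$; $n=2092$.
- $\mu=18$: $e=0$ or $(2,-1,-1)$; $n=2416,2422$.
- $\mu=19$: $e=\pm(1,1,-2)$; $n=2770$.
- $\mu=20$: $e=0,(1,1,-2),\pm(3,0,-3),(4,-2,-2)$; $n=3136,3142,3154,3160$.
- $\mu=21$: $e=0,(2,-1,-1),(3,0,-3),(2,2,-4),(5,-1,-4)$; $n=3532,3538,3550,3556,3574$.
- $\mu=22$: $e=\pm(1,1,-2),\pm(4,-2,-2),\pm(4,1,-5)$; $n=3958,3976,3994$.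

(Here $e$ is taken up to order. For each $\mu$ one runs through the residue classes of $e_i$ modulo $3$, omitting the class with $\mu+e_i\equiv1$: for $\mu=21$, for instance, the class of $2$ within $|e_i|\le5$ is $\{5,2,-1,-4\}$.)

**Step 4. List the $n$ for which a positive element is admissible.** Let it be $a=16+3c$, and $e\ge f$ the others; $e\equiv f\not\equiv1\pmod3$, so $e,f\ge17$. Lemma 4 gives $e-16<c<f$, so $c\ge2$ and $17\le e\le c+15$. Now $n=a^2+e^2+f^2+(3c+e+f)^2<4096$. For $c\ge6$, $n\ge34^2+2\cdot17^2+52^2=4438$. For $c=5$, $(e,f)=(18,18)$ gives $4210$ and $(20,17)$ gives $4354$, both too large, and $(20,20)$ is larger. So $(c,e,f)$ is one of $(2,17,17)$, $(3,17,17)$, $(3,18,18)$, $(4,17,17)$, $(4,18,18)$, $(5,17,17)$, with $n=2662,3052,3298,3478,3736,3940$.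

**Step 5. Remove the listed $n$ by (8).** Of the values in Steps 3 and 4, $2416=16\cdot151$ and $3136=16\cdot196$ are divisible by $16$ and do not concern us. The others are settled by (8), with $b=4$ instead of $16$ (entries list $n$ and $f,g,h$):
$$\begin{array}{llll}
2092:42,18,0&2422:49,4,1&2770:49,19,2&3142:55,8,7\\
3154:55,10,5&3160:56,4,2&3532:58,10,8&3538:59,7,2\\
3550:59,8,1&3556:56,20,4&3574:59,8,5&3958:61,13,8\\
3976:62,8,8&3994:62,11,5&2662:49,16,1&3052:50,22,8\\
3298:57,6,3&3478:57,12,9&3736:56,20,14&3940:56,20,20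
\end{array}$$
For all other $n$ of this range, Steps 2–4 show that a good $16$-quadruple exists.

**Step 6. $28672\le n<65536$: isolate the $n$ for which neither $k=5$ nor $k=7$ works.** If $k=5$ is usable, (10) applies, as $10000\le n<70000$. Otherwise $n=4\nu$ with $\nu\equiv1\pmod4$, and $v=\nu-625$ is forbidden; as $4\mid v$, $v=4^e(8l+7)$ with $e\ge1$. Since $\nu\equiv1\pmod3$, $3\mid v$, so the odd part is $\equiv7\pmod 8$ and $\equiv0\pmod3$: $v=4^e(15+24t)$. Note $\nu-1=v+624$.

First let $7168\le\nu<9604$. Then $6543\le v<8979$. For $e=1$, $\nu-1=684+96t$, which in the range means $\nu-1=7212+96i$ with $0\le i\le24$. For $e=2$, $\nu-1=16(54+24t)$, so $\nu-1=16u$ with $u=462,486,510,534,558,582$. For $e=3$, $\nu-1=16(99+96t)$, so $\nu-1=16u$ with $u=483,579$. For $e=4$, $v=3840$ or $v\ge9984$, and for $e\ge5$, $v\ge15360$: none.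

Now let $9604\le\nu<16384$, so $38416\le n<65536$. If $k=7$ is usable, (10) applies, as $16\cdot7^4=38416$ and $112\cdot7^4=268912$. Otherwise $u=\nu-2401$ is forbidden, and $4\mid u$. We have $v=u+1776$. If $u\equiv28\pmod{32}$, then $v\equiv12\pmod{32}$ and $\frac v4\equiv3\pmod8$, so $v$ is not forbidden, a contradiction. So $u=16u'$ and $v=16(u'+111)$ with both $u'$ and $u'+111$ forbidden. If $u'$ is odd, $u'\equiv7$ and $u'+111\equiv6\pmod8$, impossible. So $u'+111$ is odd, hence $\equiv7\pmod8$, and $u'\equiv0\pmod8$; being forbidden, $u'$ is divisible by $16$. As $u'\le873$, $\frac{u'}{16}\le54$ is forbidden: $\frac{u'}{16}\in\{7,15,23,28,31,39,47\}$. From $\nu\equiv1\pmod3$, $3\mid u'$, so $u'=240$ or $624$. The first gives $\nu=6241$, out of range. The second gives $\nu=12385$, $\nu-1=12384=16\cdot774$.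

**Step 7. Settle these by (9).** If $\nu-1=4(f'^2+g'^2+h'^2)$ with $f'\ge g'\ge h'\ge 0$, (9) asks for $g'\ge1$ and $g'+h'\le f'+1$. For $\frac{\nu-1}4=1803+24i$, $0\le i\le24$:
$$\begin{array}{lllll}
1803:41,11,1&1827:41,11,5&1851:43,1,1&1875:43,5,1&1899:43,7,1\\
1923:43,7,5&1947:43,7,7&1971:43,11,1&1995:43,11,5&2019:43,13,1\\
2043:45,3,3&2067:43,13,7&2091:43,11,11&2115:45,9,3&2139:43,17,1\\
2163:43,17,5&2187:45,9,9&2211:47,1,1&2235:47,5,1&2259:47,7,1\\
2283:47,7,5&2307:47,7,7&2331:47,11,1&2355:47,11,5&2379:47,13,1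
\end{array}$$
If $\nu-1=16(f''^2+g''^2+h''^2)$ with $f''\ge g''\ge h''\ge 0$, (9) asks for $g''\ge1$ and $g''+h''\le f''$. For $\frac{\nu-1}{16}$:
$$\begin{array}{lllll}
462:19,10,1&486:22,1,1&510:22,5,1&534:23,2,1&558:23,5,2\\
582:23,7,2&483:19,11,1&579:23,7,1&774:27,6,3&
\end{array}$$
$\square$

Propositions 20–23 cover all even $n$ with $16\nmid n$. With the odd case and the scaling by $16$, Theorem A is proved. $\blacksquare$

## Prescribed values of $w+x+y-z$, and rigidity for $32\mid n$

**Theorem B (prescribed sums).** For representations $n=w^2+x^2+y^2+z^2$ that satisfy all the inequalities of Theorem A: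

1. If $n$ is odd and $3\mid n$ or $n\equiv7\pmod9$, one may take $w+x+y-z=1$.
2. If $n$ is even, $n\equiv2\pmod3$ and $n\ne4^a(8l+7)$, one may take $w+x+y-z=0$.
3. Let $b\ge2$ be any even integer, not necessarily a square; let $n$ be even, $n\ge b^2$, and $n-\frac{b^2}4$ a sum of three squares. If $n-b^2\equiv2\pmod3$, or if $n\equiv b^2\pmod3$ and $n<7b^2$, then $w+x+y-z=b$ is attainable.

*Proof.* Part 1 is Proposition 6. Part 2 is Proposition 20(i), which did not use $16\nmid n$. For part 3, Lemma 1(ii) gives a $b$-quadruple, and Proposition 9(iii) says that some $b$-quadruple is good; neither used that $b$ is a square. $\blacksquare$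

In part 3 some upper bound on $n$ is needed when $n\equiv b^2\pmod3$. Take $b=4$, $n=196$. Here $n-\frac{b^2}4=192=64\cdot3$, and dividing by $4$ three times (all entries must be even each time) shows that $192=8^2+8^2+8^2$ is the only representation. By Lemma 1(iii) the only $4$-quadruples are $\{13,-3,-3,-3\}$ and $\{5,5,5,-11\}$. The first is bad, as $x,y\ge0$ need two elements $\ge0$. The second is bad, as $z=11>x+y=10$.

Also, always $w+x+y-z\le w+x\le\sqrt{2n}$, because $y\le z$ and $(w+x)^2\le2(w^2+x^2)$; equality holds for $w=x$, $y=z=0$.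

**Theorem C (rigidity).** Let $S(n)$ be the number of $(w,x,y,z)$ as in Theorem A. If $32\mid n$, then $(w,x,y,z)\mapsto4(w,x,y,z)$ is a bijection from the solutions for $\frac n{16}$ onto those for $n$; so $S(n)=S(\frac n{16})$. In particular $S(2\cdot16^s)=1$ for all $s\ge0$, the only solution being $4^s(-1,1,0,0)$. Hence $S(n)\not\to\infty$.

*Proof.* **Step 1. All entries of a solution for $n$ are divisible by $4$.** Let $32\mid n$ and let $b=w+x+y-z$ be the square. As $b\equiv n\equiv0\pmod2$, $b=4k^2$. By Lemma 1(iii), $4n-b^2=p^2+q^2+r^2$ and the elements $w,x,y,-z$ are the numbers (2). If $k$ is odd, then $4n-b^2=16(\frac n4-k^4)$ with $\frac n4-k^4\equiv7\pmod8$, which is not a sum of three squares, a contradiction. So $k=2j$, $b=16j^2$, and $128\mid4n-256j^4=p^2+q^2+r^2$. Halving three times (the sums being divisible by $128$, $32$, $8$) gives $p=8p'$, $q=8q'$, $r=8r'$ with $2\mid p'^2+q'^2+r'^2$, so $p'+q'+r'$ is even. The elements are $4j^2+2(\pm p'\pm q'\pm r')$, and the bracket is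 even, so they are divisible by $4$.

**Step 2. The bijection.** Dividing by $4$ gives a representation of $\frac n{16}$ with sum $\frac b4=(2j)^2$, a square; the inequalities are homogeneous. Conversely, multiplication by $4$ sends solutions for $\frac n{16}$ to solutions for $n$.

**Step 3. The case $n=2$.** Two of the variables are $\pm1$ and the other two are $0$. If $x=0$, then $w=y=0$, impossible. So $x=1$. If $y=1$, then $z\ge1$, too many nonzero entries. If $z=1$, then $y=0$ and $z<x+y=1$ fails. So $w=\pm1$ and $y=z=0$, with sum $2$ or $0$; only $w=-1$ gives a square, and $(-1,1,0,0)$ satisfies all the conditions. So $S(2)=1$, and Step 2 applied to $2\cdot16^s$, $s\ge1$, gives the rest. $\blacksquare$
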